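# Schwarz–Pick constants of order $n$ and convexity

## 1. The map $z\mapsto 1/z$ on a sector

Take the right half-plane $\Lambda=\{z:\mathrm{Re}\,z>0\}$ with its Poincaré density $\lambda_\Lambda(z)=\frac1{2\,\mathrm{Re}\,z}$, and let $f(z)=1/z$, which maps $\Lambda$ onto itself. How large is the $n$-th derivative of $f$, measured in the hyperbolic metric? We have $|f^{(n)}(z)|/n!=|z|^{-n-1}$ and $\mathrm{Re}\,f(z)=\mathrm{Re}\,z/|z|^2$, so
$$\frac{|f^{(n)}(z)|\,\lambda_\Lambda(f(z))}{n!\,\lambda_\Lambda(z)^n}=|z|^{-n-1}\cdot\frac{|z|^2}{2\,\mathrm{Re}\,z}\cdot(2\,\mathrm{Re}\,z)^n=\Bigl(\frac{2\,\mathrm{Re}\,z}{|z|}\Bigr)^{n-1}.$$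
The maximum is $2^{n-1}$, taken at every point of the positive real axis.

Now change the opening angle. For $0<p\le2$ let $S_p=\{z\ne0:|\arg z|<p\pi/2\}$. Thus $S_1=\Lambda$, and $S_2$ is the plane slit along $(-\infty,0]$. The map $z\mapsto z^{1/p}$ takes $S_p$ onto $\Lambda$, so for $x>0$
$$\lambda_{S_p}(x)=\frac1{2x^{1/p}}\cdot\frac1p\,x^{1/p-1}=\frac1{2px}.$$
The function $f(z)=1/z$ maps $S_p$ onto itself, and at $x>0$ the same quotient is
$$x^{-n-1}\cdot\frac{x}{2p}\cdot(2px)^n=(2p)^{n-1}.$$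

So this one function gives more than $2^{n-1}$ when $p>1$, exactly $2^{n-1}$ when $p=1$, and less when $p<1$. The sector $S_p$ is convex exactly when $p\le1$. Two questions arise. For $p<1$, can some other function, at some other point, bring the quotient back up to $2^{n-1}$? And is the number $2^{n-1}$ the border between convex and non-convex for all domains, not only for sectors?

## 2. The constants $C_n$ and the two theorems

Throughout, $\Omega,\Pi\subsetneq\mathbf C$ are simply connected domains and $\Delta$ is the open unit disk. "Conformal map $\varphi:\Delta\to\Omega$" always means a holomorphic bijection onto $\Omega$; it exists by the Riemann mapping theorem.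

**Definition (density).** $\lambda_\Delta(\zeta)=(1-|\zeta|^2)^{-1}$, and $\lambda_\Omega(\varphi(\zeta))\,|\varphi'(\zeta)|=\lambda_\Delta(\zeta)$ for a conformal map $\varphi:\Delta\to\Omega$.

This does not depend on $\varphi$, since two such maps differ by an automorphism of $\Delta$, and automorphisms preserve $\lambda_\Delta$. For example, $\varphi(\zeta)=\frac{1+\zeta}{1-\zeta}$ maps $\Delta$ onto $\Lambda$, with $|\varphi'|=2/|1-\zeta|^2$ and $\mathrm{Re}\,\varphi=(1-|\zeta|^2)/|1-\zeta|^2$. This gives $\lambda_\Lambda=1/(2\,\mathrm{Re}\,z)$, as used above.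

**Definition (constants).** Let $A(\Omega,\Pi)$ be the set of holomorphic $f:\Omega\to\Pi$. Put
$$C_n(\Omega,\Pi)=\sup_{f\in A(\Omega,\Pi)}\ \sup_{z\in\Omega}\frac{|f^{(n)}(z)|\,\lambda_\Pi(f(z))}{n!\,\lambda_\Omega(z)^n},\tag{1}$$
and let $C_n^*(\Omega,\Pi)\le C_n(\Omega,\Pi)$ be the same supremum over conformal bijections $f:\Omega\to\Pi$ only.

For $n=1$ one has $C_1(\Omega,\Pi)=1$ for every pair, so that case carries no information about the domains. With $\Sigma=\mathbf C\setminus(-\infty,-\frac14]$, a translate of $S_2$, the following is known for $n\ge2$: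
$$C_n(\Delta,\Delta)=C_n(\Delta,\Lambda)=2^{n-1},\qquad C_n(\Sigma,\Lambda)=\tbinom{2n-1}{n}.$$
Moreover, Avkhadiev and Wirths showed that $C_n(\Delta,\Pi)=2^{n-1}$ for every convex $\Pi$, and that $C_n(\Omega,\Pi)\le4^{n-1}$ always, with equality exactly when $\Omega$ and $\Pi$ both equal $\Sigma$ up to similarity. The paper "Schwarz-Pick inequalities for convex domains" (doi:10.2996/kmj/1183475516) is the source of the conjecture that $C_n(\Omega,\Pi)=2^{n-1}$ if and only if $\Omega$ and $\Pi$ are convex. It is true, in the following form.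

**Theorem 1.** For all $\Omega,\Pi$ and all $n\ge2$: $2^{n-1}\le C_n^*(\Omega,\Pi)\le C_n(\Omega,\Pi)$. The following are equivalent:

- (i) $\Omega$ and $\Pi$ are both convex;
- (ii) $C_n(\Omega,\Pi)=2^{n-1}$ for every $n\ge2$;
- (iii) $C_n(\Omega,\Pi)=2^{n-1}$ for some $n\ge2$;
- (iv) $C_n^*(\Omega,\Pi)=2^{n-1}$ for some $n\ge2$.

In particular, for each fixed $n\ge2$, $C_n(\Omega,\Pi)=2^{n-1}$ if and only if $\Omega$ and $\Pi$ are convex.

**Theorem 2.** Let $\alpha(\Omega)=\sup\frac{|\varphi''(0)|}{2|\varphi'(0)|}$ over all conformal $\varphi:\Delta\to\Omega$ (onto). Then $\alpha\ge1$ and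
$$C_2(\Omega,\Pi)=C_2^*(\Omega,\Pi)=\alpha(\Omega)+\alpha(\Pi),\qquad C_3(\Omega,\Pi)\ge\tfrac23\bigl(\alpha(\Omega)+\alpha(\Pi)\bigr)\bigl(2\alpha(\Omega)+\alpha(\Pi)\bigr).$$
The bound for $C_3$ is an equality for $(\Delta,\Delta)$, $(\Delta,\Lambda)$, $(\Sigma,\Lambda)$, $(\Sigma,\Sigma)$, with values $4,4,10,16$.

Here are the textbook facts we shall use.

- **Study.** If $\varphi$ is conformal in $\Delta$ and $\mathrm{Re}(1+\zeta\varphi''/\varphi')>0$ in $\Delta$, then $\varphi(\Delta)$ is convex. For the Koebe function $\zeta/(1-\zeta)^2$, which maps $\Delta$ onto $\Sigma$, one finds $1+\zeta\varphi''/\varphi'=\frac{1+4\zeta+\zeta^2}{1-\zeta^2}$. This is $-1$ at $\zeta=-\frac12$, so the condition fails there, as it should.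
- **Marx (1932), Strohhäcker (1933).** If $\varphi(0)=0$, $\varphi'(0)=1$ and $\varphi$ maps $\Delta$ conformally onto a convex domain, then $\mathrm{Re}(\varphi(\zeta)/\zeta)>\frac12$ in $\Delta$. For the half-plane map $\zeta/(1-\zeta)$ this says $\mathrm{Re}\frac1{1-\zeta}>\frac12$.
- **Herglotz.** If $p$ is holomorphic in $\Delta$ with $\mathrm{Re}\,p>0$ and $p(0)=1$, then $p(\zeta)=\int_{|x|=1}\frac{1+x\zeta}{1-x\zeta}\,d\mu(x)$ for a probability measure $\mu$.
- **Lagrange.** If $\varphi(\zeta)=\zeta+\cdots$, then $[z^n](\varphi^{-1})^k=\frac kn\,[\zeta^{n-k}](\zeta/\varphi)^n$. Here $[s^n]$ denotes the $n$-th Taylor coefficient.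
- The class $\mathcal S$ of injective holomorphic $\varphi(\zeta)=\zeta+a_2\zeta^2+\cdots$ on $\Delta$ is compact for locally uniform convergence, and $|a_2|\le2$ in $\mathcal S$.

**Normalization.** Let $f\in A(\Omega,\Pi)$ and $z_0\in\Omega$. Replacing $\Omega$ or $\Pi$ by an image under $z\mapsto sz+t$, $s\neq0$, and $f$ accordingly, does not change the quotient in (1), because the powers of $|s|$ cancel. So we may assume $z_0=0=f(z_0)$ and that the conformal maps $\varphi:\Delta\to\Omega$, $\psi:\Delta\to\Pi$ with $\varphi(0)=\psi(0)=0$ have $\varphi'(0)=\psi'(0)=1$. Then $\lambda_\Omega(0)=\lambda_\Pi(0)=1$, and $f=\psi\circ\omega\circ\varphi^{-1}$ with $\omega:\Delta\to\Delta$ holomorphic, $\omega(0)=0$. The quotient at $z_0$ is simply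
$$\bigl|[z^n]\,\psi\circ\omega\circ\varphi^{-1}\bigr|.\tag{2}$$
The function $f$ is a conformal bijection exactly when $\omega$ is a rotation.

## 3. The second derivative

For $n=2$ everything can be done by hand, and the calculation contains the seed of the general proof. Write $\varphi=\zeta+a_2\zeta^2+\cdots$, $\psi=\zeta+b_2\zeta^2+\cdots$, $\omega=c_1\zeta+c_2\zeta^2+\cdots$. Since $\varphi^{-1}(z)=z-a_2z^2+\cdots$, the quotient (2) is
$$|c_2-a_2c_1+b_2c_1^2|,\qquad |c_2|\le1-|c_1|^2.\tag{3}$$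
The inequality is the Schwarz–Pick lemma for $\omega(\zeta)/\zeta$ at $0$.

**Step 1: bijections.** We compute $C_2^*$. For a bijection, $|c_1|=1$ and $c_2=0$, so (3) is $|b_2c_1-a_2|$. A suitable $\arg c_1$ makes it $|a_2|+|b_2|$, which is the largest possible value. The points $z_0$ and $f(z_0)$ can be chosen independently of each other, so $C_2^*(\Omega,\Pi)=\alpha(\Omega)+\alpha(\Pi)$.

**Step 2: $\alpha\ge1$.** We show that every domain has a point at which the second coefficient is nearly $1$ or larger. Fix a conformal $\varphi:\Delta\to\Omega$, not normalized. For $\zeta\in\Delta$ the map $s\mapsto\varphi\bigl(\frac{s+\zeta}{1+\bar\zeta s}\bigr)$ is again conformal onto $\Omega$. From $\frac{s+\zeta}{1+\bar\zeta s}=\zeta+(1-|\zeta|^2)(s-\bar\zeta s^2+\cdots)$ its second derivative at $0$ divided by twice its first derivative at $0$ is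
$$\tfrac12(1-|\zeta|^2)\frac{\varphi''(\zeta)}{\varphi'(\zeta)}-\bar\zeta,\tag{4}$$
of modulus at most $\alpha(\Omega)$. All conformal maps onto $\Omega$ are obtained from these by rotating $s$, so $\alpha(\Omega)$ is the supremum over $\zeta\in\Delta$ of the modulus of (4).

The expression (4) is not holomorphic in $\zeta$. But restrict it to a circle: let $\zeta=ru$ with $|u|=1$ and multiply by $-u$, which does not change the modulus. On $|\zeta|=r$ we obtain
$$G_r(\zeta)=r-\frac{1-r^2}{2r}\,A(\zeta),\qquad A(\zeta)=\frac{\zeta\varphi''(\zeta)}{\varphi'(\zeta)},\tag{5}$$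
and for fixed $r$ this *is* holomorphic in $\zeta\in\Delta$. The maximum principle gives $|G_r|\le\alpha(\Omega)$ for $|\zeta|\le r$. At $\zeta=0$ this says $r\le\alpha(\Omega)$. Let $r\to1$.

**Step 3: $\alpha=1$ forces convexity.** We now use the same inequality at a fixed $\zeta\neq0$. If $\alpha(\Omega)=1$, then $\mathrm{Re}\,G_r(\zeta)\le1$ for $r>|\zeta|$, that is,
$$\mathrm{Re}\,A(\zeta)\ge-\frac{2r(1-r)}{1-r^2}=-\frac{2r}{1+r}\longrightarrow-1\qquad(r\to1).$$
So $\mathrm{Re}(1+A)\ge0$ in $\Delta$. Since $1+A$ equals $1$ at $0$, the minimum principle makes the inequality strict, and Study's theorem says that $\Omega$ is convex.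

**Step 4: all $f$.** We pass from bijections to arbitrary functions. Write $\alpha=\alpha(\Omega)$, $\beta=\alpha(\Pi)$, $t=|c_1|\in[0,1]$. By (3) the quotient is at most
$$1-t^2+\alpha t+\beta t^2=1+\alpha t+(\beta-1)t^2\le\alpha+\beta,$$
where $\beta\ge1$ was used. Hence $C_2=C_2^*=\alpha+\beta$. This proves Theorem 2 for $n=2$.

For convex $\Omega$ we have $\alpha(\Omega)\le1$. Indeed, Marx–Strohhäcker and Herglotz, applied to $2\varphi/\zeta-1$, give $\varphi(\zeta)=\int\frac{\zeta}{1-x\zeta}\,d\mu(x)$, hence $|a_2|=|\int x\,d\mu|\le1$. So $C_2=2$ exactly when both domains are convex, and the case $n=2$ is settled. Three values that can be read off from (4): for $\varphi(\zeta)=\zeta$ it is $-\bar\zeta$, so $\alpha(\Delta)=1$. For $\varphi=\frac{1+\zeta}{1-\zeta}$ it is $\frac{1-|\zeta|^2}{1-\zeta}-\bar\zeta=\frac{1-\bar\zeta}{1-\zeta}$, so $\alpha(\Lambda)=1$. For the Koebe function it is $2$ at $\zeta=0$, the largest value possible, so $\alpha(\Sigma)=2$.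

## 4. Which rotation to take when $n\ge3$

It is natural to repeat Section 3 for $n=3$. With $\omega(\zeta)=x\zeta$, $|x|=1$, the quotient (2) becomes
$$\bigl|x(2a_2^2-a_3)-2x^2a_2b_2+x^3b_3\bigr|.$$
For $n=2$ we could choose $x$ to make the two terms point in the same direction, and the domains then separated. Here there are three terms and one free phase. The best $x$ has no simple formula, the domains do not separate, and $\alpha$ alone does not tell us what $a_3$ and $b_3$ are. So the plan "choose the best $x$ at each pair of points, then estimate" stops at this place.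

But look again at how $x$ entered for $n=2$. Let $\zeta=ru$ and $\eta=Rv$ be points of $\Delta$ with $|u|=|v|=1$, and let $a_2,b_2$ be the second coefficients of the normalized maps at $\varphi(\zeta)$ and $\psi(\eta)$. By Step 2, $a_2=-\bar u\,G_r(\zeta)$ and $b_2=-\bar v\,H_R(\eta)$, with $H_R$ built from $\psi$ as $G_r$ from $\varphi$. The quotient is the modulus of
$$-a_2x+b_2x^2=x\bar u\,G_r(\zeta)-x^2\bar v\,H_R(\eta).$$
Take $x=-\bar uv$. Then this equals $-\bar u^2v\,\bigl(G_r(\zeta)+H_R(\eta)\bigr)$. Up to a factor of modulus one it is holomorphic in both variables. This $x$ is usually not the best one at the given points; it is the one that makes the answer holomorphic. Geometrically, the automorphism takes $\zeta$ to $\eta$ and turns the outward radial direction $u$ at $\zeta$ into the inward direction $-v$ at $\eta$. The map $z\mapsto1/z$ on $\Lambda$ does the same on the positive axis: it fixes $1$ and reverses the axis. The idea of the general proof is to use this automorphism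 for every $n$, to trade optimality for holomorphy, and to recover the optimal constant from the maximum principle.

## 5. Direction-reversing automorphisms

Fix conformal maps $\varphi:\Delta\to\Omega$, $\psi:\Delta\to\Pi$ and $n\ge2$. Let $0<r,R<1$ and
$$\varepsilon=1-r^2,\qquad\delta=1-R^2,\qquad c=r+R.$$

**Step 1: the automorphism.** We write down the map described above and check that in suitable coordinates it does not depend on $u,v$. Let $|u|=|v|=1$, $\zeta=ru$, $\eta=Rv$, and define $\omega$ by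
$$\frac{v+\omega(t)}{v-\omega(t)}\cdot\frac{u+t}{u-t}=\frac{1+r}{1-r}\cdot\frac{1+R}{1-R}.\tag{6}$$
The maps $t\mapsto\frac{u+t}{u-t}$ and $\tau\mapsto\frac{v+\tau}{v-\tau}$ take $\Delta$ onto $\Lambda$, and $Z\mapsto\mathrm{const}/Z$ with a positive constant is an automorphism of $\Lambda$. So $\omega$ is an automorphism of $\Delta$. At $t=\zeta$ the second factor on the left is $\frac{1+r}{1-r}$, so $\omega(\zeta)=\eta$. Hence $f=\psi\circ\omega\circ\varphi^{-1}$ is a conformal bijection $\Omega\to\Pi$ with $f(\varphi(\zeta))=\psi(\eta)$.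

Put $t=u(r+k)$ and $\omega(t)=v(R+l)$. Then $\frac{u+t}{u-t}=\frac{1+r+k}{1-r-k}=\frac{1+r}{1-r}\cdot\frac{1+k/(1+r)}{1-k/(1-r)}$, and similarly for $\omega$. So (6) reads
$$\Bigl(1+\frac k{1+r}\Bigr)\Bigl(1+\frac l{1+R}\Bigr)=\Bigl(1-\frac k{1-r}\Bigr)\Bigl(1-\frac l{1-R}\Bigr).$$
Expand. Since $\frac1{1+r}+\frac1{1-r}=\frac2\varepsilon$ and
$$\frac1{(1-r)(1-R)}-\frac1{(1+r)(1+R)}=\frac{(1+r)(1+R)-(1-r)(1-R)}{\varepsilon\delta}=\frac{2(r+R)}{\varepsilon\delta},$$
we get $\frac{2k}\varepsilon+\frac{2l}\delta=\frac{2c}{\varepsilon\delta}kl$, that is, $l\bigl(1-\frac c\varepsilon k\bigr)=-\frac\delta\varepsilon k$. In the rescaled variables $k=\varepsilon\kappa$, $l=-\delta\ell$ this becomes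
$$\ell=M(\kappa):=\frac{\kappa}{1-c\kappa}=\sum_{k\ge1}c^{k-1}\kappa^k,\tag{7}$$
with no trace of $u$ or $v$. The minus sign in $l=-\delta\ell$ is the reversal of direction.

**Step 2: the quotient.** We compute (1) for $f$ at $z_0=\varphi(\zeta)$. By Taylor's formula, with $u=\zeta/r$ and $v=\eta/R$,
$$\varphi(u(r+k))-\varphi(\zeta)=\sum_{j\ge1}\frac{\varphi^{(j)}(\zeta)}{j!}\,u^j\varepsilon^j\kappa^j=u\,\varphi'(\zeta)\,\varepsilon\,P(\kappa),$$
$$\psi(v(R+l))-\psi(\eta)=\sum_{j\ge1}\frac{\psi^{(j)}(\eta)}{j!}\,v^j(-\delta)^j\ell^j=-v\,\psi'(\eta)\,\delta\,Q(\ell),$$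
where $P(\kappa)=\sum_{j\ge1}P_j\kappa^j$, $Q(\ell)=\sum_{j\ge1}Q_j\ell^j$, $P_1=Q_1=1$ and
$$P_j=\Bigl(\frac\varepsilon r\Bigr)^{j-1}\frac{\zeta^{j-1}\varphi^{(j)}(\zeta)}{j!\,\varphi'(\zeta)},\qquad Q_j=\Bigl(\frac{-\delta}R\Bigr)^{j-1}\frac{\eta^{j-1}\psi^{(j)}(\eta)}{j!\,\psi'(\eta)}.\tag{8}$$
Put $z=z_0+u\varphi'(\zeta)\varepsilon\sigma$. Then $\sigma=P(\kappa)$ and $f(z)=\psi(\eta)-v\psi'(\eta)\delta\,(Q\circ M\circ P^{-1})(\sigma)$ for small $\sigma$. Hence
$$\frac{|f^{(n)}(z_0)|}{n!}=|\psi'(\eta)|\,\delta\,\bigl(\varepsilon|\varphi'(\zeta)|\bigr)^{-n}|T|,\qquad T:=[\sigma^n]\,Q\circ M\circ P^{-1}.$$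
Since $\lambda_\Omega(z_0)=\frac1{\varepsilon|\varphi'(\zeta)|}$ and $\lambda_\Pi(f(z_0))=\frac1{\delta|\psi'(\eta)|}$, all prefactors cancel, and
$$\frac{|f^{(n)}(z_0)|\,\lambda_\Pi(f(z_0))}{n!\,\lambda_\Omega(z_0)^n}=|T|\le C_n^*(\Omega,\Pi).\tag{9}$$
As a check, take $n=2$. Then $T=c-P_2+Q_2=\bigl(r-\frac{\varepsilon}{2r}A\bigr)+\bigl(R-\frac{\delta}{2R}B\bigr)$ with $B=\eta\psi''(\eta)/\psi'(\eta)$, which is $G_r(\zeta)+H_R(\eta)$ as in Section 4.

**Step 3: the maximum principle.** We carry the bound (9) from the torus into the bidisk. Since $P_1=1$, the coefficients of $P^{-1}$ are polynomials in the $P_j$. So $T$ is a universal polynomial in $P_2,\dots,P_n,Q_2,\dots,Q_n,c$. Fix $r,R$. The right-hand sides of (8) are holomorphic functions of $\zeta\in\Delta$ and of $\eta\in\Delta$, because $\varphi'$ and $\psi'$ have no zeros. Thus (8) defines a holomorphic function $T_{r,R}(\zeta,\eta)$ on $\Delta\times\Delta$, and (9) says $|T_{r,R}|\le C_n^*$ when $|\zeta|=r$ and $|\eta|=R$. Fix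 $\eta$ with $|\eta|=R$ and apply the maximum principle in $\zeta$. Then fix $\zeta$ with $|\zeta|\le r$ and apply it in $\eta$. The result is
$$|T_{r,R}(\zeta,\eta)|\le C_n^*(\Omega,\Pi)\qquad(|\zeta|\le r,\ |\eta|\le R).\tag{10}$$

**Step 4: the lower bound.** We evaluate (10) at the center. At $(0,0)$, formula (8) gives $P_j=Q_j=0$ for $j\ge2$, so $P(\kappa)=\kappa$, $Q(\ell)=\ell$ and $T_{r,R}(0,0)=[\kappa^n]M=(r+R)^{n-1}$. Let $r,R\to1$:
$$2^{n-1}\le C_n^*(\Omega,\Pi)\le C_n(\Omega,\Pi).$$
This answers the first question of Section 1: for $p<1$ the constant of $(S_p,S_p)$ is still at least $2^{n-1}$, although $1/z$ on the axis does not show it.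

**Step 5: expansion of $T$ near the boundary radius.** We prepare the case of equality by finding the first-order term of $T_{r,R}(\zeta,\eta)$ when $\zeta,\eta$ stay fixed and $r,R\to1$. Let $\zeta,\eta\in\Delta$ be fixed and let $A=\zeta\varphi''(\zeta)/\varphi'(\zeta)$, $B=\eta\psi''(\eta)/\psi'(\eta)$. By (8), $P_2=\frac\varepsilon{2r}A$, $Q_2=-\frac\delta{2R}B$, while $P_j=O(\varepsilon^2)$, $Q_j=O(\delta^2)$ for $j\ge3$. In the polynomial $T$, all terms of degree at least two in the $P_j,Q_j$ together, and all linear terms with $j\ge3$, are $O(\varepsilon^2+\delta^2)$. The constant term and the terms linear in $P_2,Q_2$ remain. Using $P^{-1}(\sigma)=\sigma-P_2\sigma^2+\cdots$,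
$$Q\circ M\circ P^{-1}(\sigma)=M(\sigma)-P_2\,\sigma^2M'(\sigma)+Q_2\,M(\sigma)^2+\cdots.$$
From (7), $\sigma^2M'(\sigma)=\sum_{k\ge1}kc^{k-1}\sigma^{k+1}$ and $M(\sigma)^2=\sum_{k\ge2}(k-1)c^{k-2}\sigma^k$; both have $n$-th coefficient $(n-1)c^{n-2}$. Therefore
$$T_{r,R}(\zeta,\eta)=c^{n-1}-(n-1)c^{n-2}\Bigl(\frac{\varepsilon}{2r}A+\frac{\delta}{2R}B\Bigr)+O(\varepsilon^2+\delta^2).$$
Finally $r=\sqrt{1-\varepsilon}=1-\frac\varepsilon2+O(\varepsilon^2)$ and likewise for $R$, so $c=2-\frac{\varepsilon+\delta}2+O(\varepsilon^2+\delta^2)$, and $c^{n-1}=2^{n-1}-(n-1)2^{n-3}(\varepsilon+\delta)+O(\varepsilon^2+\delta^2)$. Altogether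
$$T_{r,R}(\zeta,\eta)=2^{n-1}-(n-1)2^{n-3}\bigl[\varepsilon(1+A)+\delta(1+B)\bigr]+O(\varepsilon^2+\delta^2).\tag{11}$$
The implied constant depends on $n,\zeta,\eta,\varphi,\psi$ but not on $\varepsilon,\delta$. Study's expression has appeared, for each domain with its own small parameter.

**Step 6: equality forces convexity, (iv) $\Rightarrow$ (i).** Suppose $C_n^*(\Omega,\Pi)=2^{n-1}$ for one $n\ge2$. By (10), $\mathrm{Re}\,T_{r,R}(\zeta,\eta)\le2^{n-1}$ once $r>|\zeta|$ and $R>|\eta|$. As $(n-1)2^{n-3}>0$, (11) yields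
$$\mathrm{Re}\bigl[\varepsilon(1+A)+\delta(1+B)\bigr]\ge-O(\varepsilon^2+\delta^2).$$
Take $\delta=\varepsilon^2$, divide by $\varepsilon$ and let $\varepsilon\to0$: $\mathrm{Re}(1+\zeta\varphi''(\zeta)/\varphi'(\zeta))\ge0$ for every $\zeta\in\Delta$. Take $\varepsilon=\delta^2$ instead: $\mathrm{Re}(1+\eta\psi''(\eta)/\psi'(\eta))\ge0$ for every $\eta\in\Delta$. Both functions equal $1$ at $0$, so by the minimum principle both inequalities are strict. By Study's theorem $\Omega$ and $\Pi$ are convex.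

Moreover (iii) $\Rightarrow$ (iv) because $2^{n-1}\le C_n^*\le C_n$, and (ii) $\Rightarrow$ (iii) is trivial. Only (i) $\Rightarrow$ (ii) is left.

## 6. Convex pairs: from two domains to one polynomial

Let $\Omega,\Pi$ be convex, normalized as in Section 2, and $f=\psi\circ\omega\circ\varphi^{-1}$ with $\omega(0)=0$. We must show $|[z^n]f|\le2^{n-1}$.

**Step 1: removing $\psi$ and $\omega$.** The purpose is to bound $|[z^n]f|$ by a quantity that depends on $\varphi$ alone. Put $A_{n,k}=[z^n](\varphi^{-1})^k$, and for $g=\sum_{k\ge1}g_k\zeta^k$ put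
$$L(g)=[z^n](g\circ\varphi^{-1})=\sum_{k=1}^nA_{n,k}\,g_k,\qquad q(y)=\sum_{k=1}^nA_{n,k}\,y^k.$$
By Marx–Strohhäcker, $2\psi(\zeta)/\zeta-1$ has positive real part and value $1$ at $0$. Herglotz gives a probability measure $\mu$ with $\psi(\zeta)=\int_{|x|=1}\frac\zeta{1-x\zeta}\,d\mu(x)$. The functional $L$ involves only finitely many Taylor coefficients, and these are Cauchy integrals over a small circle, so it may be taken inside the integral:
$$L(\psi\circ\omega)=\int L\Bigl(\frac\omega{1-x\omega}\Bigr)d\mu(x).$$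
For $|x|=1$ the function $\frac{1+x\omega}{1-x\omega}$ also has positive real part and value $1$ at $0$. Since $\frac{x\omega}{1-x\omega}=\frac12\bigl(\frac{1+x\omega}{1-x\omega}-1\bigr)$, Herglotz gives a probability measure $\nu_x$ with
$$\frac{x\omega}{1-x\omega}=\int_{|y|=1}\frac{y\zeta}{1-y\zeta}\,d\nu_x(y).$$
Its $k$-th coefficient is $\int y^k\,d\nu_x$. Hence $\bigl|L\bigl(\frac\omega{1-x\omega}\bigr)\bigr|=\bigl|L\bigl(\frac{x\omega}{1-x\omega}\bigr)\bigr|=\bigl|\int q\,d\nu_x\bigr|$, and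
$$|[z^n]f|=|L(\psi\circ\omega)|\le\max_{|y|=1}|q(y)|.\tag{12}$$

**Step 2: using convexity of $\Omega$.** We express $q$ through a bounded function. Let $h=\zeta/\varphi-1$, so $h(0)=0$. If $\mathrm{Re}\,w>\frac12$, then $|1-w|^2-|w|^2=1-2\,\mathrm{Re}\,w<0$, so $|1/w-1|<1$. With $w=\varphi/\zeta$, Marx–Strohhäcker gives $|h|<1$ in $\Delta$. Lagrange's formula gives $A_{n,k}=\frac kn\,c_{n-k}$ with $c_j=[\zeta^j](1+h)^n$. Substituting $k=n-j$, for $|y|=1$,
$$|q(y)|=\Bigl|\frac1n\sum_{j=0}^{n-1}(n-j)\,c_j\,y^{-j}\Bigr|.\tag{13}$$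

For the half-plane map $\varphi=\zeta/(1-\zeta)$ we have $h=-\zeta$ and $c_j=(-1)^j\binom nj$. At $y=-1$, (13) equals $\frac1n\sum_j(n-j)\binom nj=\sum_j\binom{n-1}j=2^{n-1}$, exactly the target. This suggests proving $|c_j|\le\binom nj$ for all $h$ with $|h|<1$, $h(0)=0$, and adding up. Let $h=h_1\zeta+h_2\zeta^2+\cdots$. For $n=3$ it works: $|c_1|=3|h_1|\le3$ and $|c_2|=|3h_2+3h_1^2|\le3(1-|h_1|^2)+3|h_1|^2=3$. For $n=4$ it breaks. Take
$$h(\zeta)=\zeta\,\frac{\zeta+t}{1+t\zeta}=t\zeta+(1-t^2)\zeta^2-t(1-t^2)\zeta^3+\cdots,\qquad 0<t<1,$$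
which is bounded by $1$. Then $c_3=4h_3+12h_1h_2+4h_1^3=8t(1-t^2)+4t^3=8t-4t^3$. At $t=\frac45$ this is $4.352>4=\binom43$. So from $|h|<1$ and $h(0)=0$ alone, the terms of (13) cannot be compared one by one with those of the half-plane; the sum must be kept together. The weights $n-j$ make this possible, because they count something.

## 7. Nilpotent contractions

**Step 1: a quadratic form.** We rewrite (13) as a value of a quadratic form. On $\mathbf C^n$ with standard basis $e_1,\dots,e_n$ let $N$ be the shift $Ne_i=e_{i+1}$ for $i<n$, $Ne_n=0$. Let $e=\sum_ie_i$, so $\|e\|^2=n$. The number of indices $i$ with $i+j\le n$ is $n-j$, so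
$$\langle N^je,e\rangle=n-j\qquad(0\le j\le n-1).$$
For $|y|=1$ put $h_y(\zeta)=h(\zeta/y)$ and $K=h_y(N)$, which is a polynomial in $N$ since $N^n=0$. Substituting $N$ into the Taylor series of $(1+h_y)^n$ gives $(I+K)^n=\sum_{j<n}c_jy^{-j}N^j$. Hence (13) becomes
$$|q(y)|=\frac1n\bigl|\langle(I+K)^ne,e\rangle\bigr|.\tag{14}$$

**Step 2: what is known about $K$.** We collect the two properties of $K$ that will be used. First, $K^n=0$: since $h_y(0)=0$, $K$ is $N$ times a polynomial in $N$. Second, $K$ is a contraction. Identify $e_{i+1}$ with $\zeta^i$, so that $\mathbf C^n$ becomes the polynomials $p$ of degree less than $n$ with the sum of squared coefficients as norm. Then $Np$ is $\zeta p$ cut off at degree $n-1$, and $Kp$ is the part of $h_yp$ of degree less than $n$. For $0<\rho<1$, Parseval on $|\zeta|=\rho$ gives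
$$\sum_i\bigl|[\zeta^i](h_yp)\bigr|^2\rho^{2i}=\frac1{2\pi}\int_0^{2\pi}|h_yp|^2(\rho e^{i\theta})\,d\theta\le\frac1{2\pi}\int_0^{2\pi}|p(\rho e^{i\theta})|^2\,d\theta\le\|p\|^2.$$
Let $\rho\to1$: the coefficients of $h_yp$ have sum of squares at most $\|p\|^2$, and dropping those of degree at least $n$ gives $\|Kp\|\le\|p\|$.

By (14) it therefore suffices to prove the following lemma and apply it with the vector $e$.

**Lemma 3.** If $K$ is a contraction on $E=\mathbf C^n$ with $K^n=0$, then $|\langle(I+K)^n\xi,\xi\rangle|\le2^{n-1}\|\xi\|^2$ for all $\xi\in E$.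

The obvious estimate $\|(I+K)^n\|\le2^n$ is too large by a factor $2$, and for contractions without nilpotency it cannot be improved: $K=I$ gives $2^n$. So nilpotency must supply the factor $\frac12$. For $n=2$ and $K=N$ one sees how: $\langle(I+2N)\xi,\xi\rangle=\|\xi\|^2+2\xi_1\overline{\xi_2}$, and $2|\xi_1\xi_2|\le\|\xi\|^2$. In general, a suitable operator $X$ and its adjoint $X^*$ will share a single unitary operator between them.

**Step 3: replacing $K$ by a block shift.** The purpose is to reduce every $K$ to one model operator. Let $D=(I-K^*K)^{1/2}$, so $\|D\xi\|^2=\|\xi\|^2-\|K\xi\|^2$, and define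
$$V:E\to E^n,\qquad V\xi=(D\xi,DK\xi,\dots,DK^{n-1}\xi).$$
The sum telescopes:
$$\|V\xi\|^2=\sum_{j=0}^{n-1}\bigl(\|K^j\xi\|^2-\|K^{j+1}\xi\|^2\bigr)=\|\xi\|^2-\|K^n\xi\|^2=\|\xi\|^2.$$
So $V^*V=I$. With $J(\xi_0,\dots,\xi_{n-1})=(\xi_1,\dots,\xi_{n-1},0)$ on $E^n$ we have $VK=JV$, because the last entry of $VK\xi$ is $DK^n\xi=0$. Hence $V(I+K)^n=(I+J)^nV$, and
$$\langle(I+K)^n\xi,\xi\rangle=\langle V(I+K)^n\xi,V\xi\rangle=\langle XV\xi,V\xi\rangle,\qquad X:=(I+J)^n.$$
As $\|V\xi\|=\|\xi\|$, it suffices to show $|\langle Xw,w\rangle|\le2^{n-1}$ for unit vectors $w\in E^n$.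

**Step 4: closing the shift into a cycle.** We compare $J$ with a unitary operator whose powers contain both $J$ and $J^*$. For $|\gamma|=1$ let
$$U_\gamma(\xi_0,\dots,\xi_{n-1})=(\xi_1,\dots,\xi_{n-1},\gamma\xi_0),$$
which is unitary. For $0\le j\le n$ the entry of $U_\gamma^j(\xi_0,\dots,\xi_{n-1})$ in position $i$ is $\xi_{i+j}$ if $i+j\le n-1$, and $\gamma\,\xi_{i+j-n}$ otherwise. Now $J^j$ puts $\xi_{i+j}$ in position $i$ if $i+j\le n-1$ and $0$ otherwise. The adjoint power $(J^*)^{n-j}$ puts $\xi_{i-(n-j)}$ in position $i$ if $i\ge n-j$ and $0$ otherwise. So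
$$U_\gamma^j=J^j+\gamma(J^*)^{n-j}\qquad(0\le j\le n),$$
where at the ends $J^n=(J^*)^n=0$. Sum with binomial coefficients and use $\binom nj=\binom n{n-j}$:
$$(I+U_\gamma)^n=\sum_j\binom njJ^j+\gamma\sum_j\binom n{n-j}(J^*)^{n-j}=X+\gamma X^*.$$
The left side has norm at most $2^n$. Given a unit vector $w$, choose $\gamma$ with $\gamma\,\overline{\langle Xw,w\rangle}=\langle Xw,w\rangle$. Then
$$2|\langle Xw,w\rangle|=|\langle(X+\gamma X^*)w,w\rangle|\le2^n.$$
This proves Lemma 3.

**Step 5: end of the proof of Theorem 1.** By (12), (14) and Lemma 3 with $\xi=e$, $|[z^n]f|\le\frac1n\cdot2^{n-1}\|e\|^2=2^{n-1}$. So $C_n(\Omega,\Pi)\le2^{n-1}$ for convex $\Omega,\Pi$ and every $n\ge2$, and the lower bound of Section 5 gives equality. This is (i) $\Rightarrow$ (ii), and Theorem 1 is proved. For the convex sectors of Section 1 we now know $C_n(S_p,S_p)=2^{n-1}$ for all $p\le1$.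

## 8. The third derivative and extremal second coefficients

It remains to prove the bound for $C_3$ in Theorem 2. In Section 4 we got stuck because $a_3$ was unknown. But at a point where $|a_2|$ is as large as possible, $a_3$ is determined.

**Step 1: making the supremum a maximum.** We set up a compact class on which $\alpha(\Omega)$ is attained. Fix a conformal $\varphi:\Delta\to\Omega$, and let $\mathcal F_\Omega\subset\mathcal S$ be the closure, under locally uniform convergence, of the set of all maps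
$$\zeta\mapsto\frac{\varphi\bigl(\frac{e^{i\theta}\zeta+w}{1+\bar we^{i\theta}\zeta}\bigr)-\varphi(w)}{e^{i\theta}(1-|w|^2)\varphi'(w)},\qquad w\in\Delta,\ \theta\in\mathbf R.$$
These are all the normalizations of conformal maps onto $\Omega$. As a closed subset of $\mathcal S$, $\mathcal F_\Omega$ is compact. For $g\in\mathcal S$ the *Koebe transform* of $g$ at $w$ is $\zeta\mapsto\bigl(g\bigl(\frac{\zeta+w}{1+\bar w\zeta}\bigr)-g(w)\bigr)/\bigl((1-|w|^2)g'(w)\bigr)$. The set before closure is invariant under Koebe transforms and under rotations $g\mapsto e^{-i\theta}g(e^{i\theta}\zeta)$. These operations are continuous on $\mathcal S$, since $g'(w)\ne0$ there, so $\mathcal F_\Omega$ is invariant too. Every member has $|a_2|\le\alpha(\Omega)$, and the continuous function $|a_2|$ attains the value $\alpha(\Omega)$ on the compact set $\mathcal F_\Omega$. A rotation multiplies $a_2$ by $e^{i\theta}$. So there is a member of $\mathcal F_\Omega$, again called $\varphi$, with $a_2=\alpha:=\alpha(\Omega)$.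

**Step 2: $C_3$ bounds all limit pairs.** We need to know that limits may be used as test maps. If $\varphi$ and $\psi$ are normalized conformal maps onto similar copies of $\Omega$ and $\Pi$, then $\psi(x\varphi^{-1}(z))$ with $|x|=1$ comes from a conformal bijection $\Omega\to\Pi$, and by (2) $|[z^3]\psi(x\varphi^{-1}(z))|$ is one of its quotients. This coefficient is a polynomial in $x$ and the Taylor coefficients of $\varphi,\psi$, which are continuous under locally uniform convergence. Hence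
$$C_3(\Omega,\Pi)\ge\bigl|[z^3]\,\psi(x\varphi^{-1}(z))\bigr|\qquad(\varphi\in\mathcal F_\Omega,\ \psi\in\mathcal F_\Pi,\ |x|=1).\tag{15}$$

**Step 3: the third coefficient at the maximum.** We show that $a_2=\alpha$ forces $a_3=\frac{1+2\alpha^2}3$. By (4) the second coefficient of the Koebe transform of $\varphi$ at $w$ is $\frac12(1-|w|^2)\frac{\varphi''(w)}{\varphi'(w)}-\bar w$. Since
$$\frac{\varphi''(w)}{\varphi'(w)}=\frac{2\alpha+6a_3w+\cdots}{1+2\alpha w+\cdots}=2\alpha+(6a_3-4\alpha^2)w+O(|w|^2),$$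
it equals $\alpha+(3a_3-2\alpha^2)w-\bar w+O(|w|^2)$. The transform is in $\mathcal F_\Omega$, so the real part is at most $\alpha$. As $\mathrm{Re}\,\bar w=\mathrm{Re}\,w$,
$$\mathrm{Re}\bigl[(3a_3-2\alpha^2-1)w\bigr]\le O(|w|^2)$$
for all small $w$ in every direction. Hence $3a_3-2\alpha^2-1=0$.

**Step 4: the bound.** We insert the extremal maps for both domains. Choose likewise $\psi\in\mathcal F_\Pi$ with $b_2=\beta:=\alpha(\Pi)$ and $b_3=\frac{1+2\beta^2}3$. With $\varphi^{-1}(z)=z-a_2z^2+(2a_2^2-a_3)z^3+\cdots$, the coefficient in (15) is $x(2a_2^2-a_3)-2x^2a_2b_2+x^3b_3$. At $x=-1$ it is $-\bigl[(2\alpha^2-a_3)+2\alpha\beta+b_3\bigr]$, so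
$$C_3(\Omega,\Pi)\ge2\alpha^2-\frac{1+2\alpha^2}3+2\alpha\beta+\frac{1+2\beta^2}3=\frac{4\alpha^2+6\alpha\beta+2\beta^2}3=\tfrac23(\alpha+\beta)(2\alpha+\beta).$$

**Step 5: the four equality cases.** We compare with the known constants. From Section 3, $\alpha(\Delta)=\alpha(\Lambda)=1$ and $\alpha(\Sigma)=2$. The right-hand side is
$$\tfrac23\cdot2\cdot3=4\ \text{ for }(\Delta,\Delta)\text{ and }(\Delta,\Lambda),\qquad\tfrac23\cdot3\cdot5=10\ \text{ for }(\Sigma,\Lambda),\qquad\tfrac23\cdot4\cdot6=16\ \text{ for }(\Sigma,\Sigma).$$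
The values of $C_3$ quoted in Section 2 are $2^2$, $2^2$, $\binom53=10$ and $4^2=16$. They agree, and Theorem 2 is proved.

The variational inequality of Step 3 is one first-order condition, and determining $a_3$ uses it up. For $n=4$ the coefficient $a_4$ enters, about which this argument says nothing. The proof in Section 5 never needs to know such coefficients: at the center of the bidisk they are multiplied by powers of $\zeta$ and $\eta$ and vanish.
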